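\title{Unipotent automorphisms of finitely generated solvable groups}

\begin{abstract}
An automorphism $a$ of a group $G$ is $n$-unipotent if $[g,a,\dots,a]=1$, with $n$ entries $a$, for all $g\in G$. We show that a group of $n$-unipotent automorphisms of a finitely generated solvable group need not be locally nilpotent: for every $n\ge 673$ there is a counterexample acting on a $4$-generator solvable group of derived length $3$, the smallest derived length possible. The main tool realizes a finitely generated group $H$ of units of a ring $\Lambda$ as a group of automorphisms of a finitely generated solvable group of derived length at most $3$, in such a way that $h\in H$ is $n$-unipotent exactly when $(h-1)^n=0$ in $\Lambda$. It follows that, for each $n$, local nilpotency holds for finitely generated solvable groups of derived length at most $3$ if and only if it holds for all solvable groups, or for all abelian groups. It does hold for $n\le 2$.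
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $G$ be a group. We write $[x,y]=x^{-1}y^{-1}xy$, and automorphisms act on the right, $g\mapsto g^a$. In the holomorph $G\,\mathrm{Aut}(G)$, the semidirect product in which $a^{-1}ga=g^a$, the commutator of $g\in G$ with $a\in\mathrm{Aut}(G)$ is
\[
[g,a]=g^{-1}g^a\in G .
\]
It measures how far $a$ moves $g$. Put $[g,{}_0\,a]=g$ and $[g,{}_n\,a]=[[g,{}_{n-1}\,a],a]$ for $n>0$. For a positive integer $n$, the automorphism $a$ is \emph{$n$-unipotent} if $[g,{}_n\,a]=1$ for all $g\in G$, and a subgroup $H\le\mathrm{Aut}(G)$ is a \emph{group of $n$-unipotent automorphisms} if all of its elements are $n$-unipotent, with the same $n$. Two properties are immediate from the definition and are used throughout. An $n$-unipotent automorphism is $n'$-unipotent for all $n'\ge n$, because $[1,a]=1$. If $N\lhd L\le G$ with $L^a=L$ and $N^a=N$, then the automorphism of $L/N$ induced by an $n$-unipotent automorphism $a$ is $n$-unipotent.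

The name is explained by the abelian case. If $M$ is an abelian group, written additively, with endomorphisms acting on the right, then $[x,a]=x(a-1)$, and hence
\begin{equation}\label{eq:abelian}
[x,{}_n\,a]=x(a-1)^n\qquad(x\in M,\ a\in\mathrm{Aut}(M),\ n\ge0).
\end{equation}
So $a$ is $n$-unipotent exactly when $(a-1)^n=0$ in the ring $\mathrm{End}(M)$. The model example is the group of upper unitriangular $n\times n$ integer matrices acting on $\mathbb Z^n$. There more is true: every product $(a_1-1)\cdots(a_n-1)$ vanishes, and this makes the group nilpotent. The definition asks only that the \emph{powers} $(a-1)^n$ vanish, and the issue is how much nilpotency survives. The natural property to hope for is that $H$ is \emph{locally nilpotent}, meaning that every finitely generated subgroup of $H$ is nilpotent. The following results are known.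
\begin{enumerate}
\item[(i)] If $G$ is a finitely generated residually finite group, or a finitely generated profinite group, then every group of $n$-unipotent automorphisms of $G$ is locally nilpotent.
\item[(ii)] The same holds if $G$ is a finitely generated solvable group that is an extension of an abelian group by a polycyclic group; in particular it holds for finitely generated metabelian $G$.
\item[(iii)] The same holds if $G$ is a solvable group of finite Pr\"ufer rank.
\item[(iv)] Finite generation cannot simply be dropped: there are abelian groups, not finitely generated, with a group of $p$-unipotent automorphisms, $p$ a prime, that is not locally nilpotent.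
\end{enumerate}
Here \emph{residually finite} means that the normal subgroups of finite index intersect trivially; \emph{polycyclic} means that there is a finite series $1=K_0\lhd K_1\lhd\dots\lhd K_r=K$ with cyclic factors; \emph{finite Pr\"ufer rank} means that, for some $r$, every finitely generated subgroup can be generated by $r$ elements. The derived series is $G^{(0)}=G$, $G^{(j+1)}=[G^{(j)},G^{(j)}]$, the \emph{derived length} of a solvable group is the least $\ell$ with $G^{(\ell)}=1$, and \emph{metabelian} means $\ell\le2$. The following question is posed in \cite{SRUA}.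

\medskip
\noindent\textbf{Question.} \emph{Let $n$ be a positive integer, $G$ a finitely generated solvable group and $H\le\mathrm{Aut}(G)$ a group of $n$-unipotent automorphisms. Is $H$ locally nilpotent?}
\medskip

One would guess that the answer is yes. The examples in (iv) are excluded by finite generation, (ii) settles derived lengths $1$ and $2$, and for $n\le2$ we shall see that no finiteness assumption is needed at all. An induction on the derived length looks plausible. It breaks down at the first step that (ii) leaves out.

\begin{theorem}\label{thm:counter}
Let $p\ge665$ be a prime, for example $p=673$. There are a $4$-generator solvable group $G$ of derived length exactly $3$ and an infinite $2$-generator group $H\le\mathrm{Aut}(G)$ of exponent $p$ all of whose elements are $p$-unipotent. The group $H$ is not nilpotent, hence not locally nilpotent. Consequently the Question has a negative answer for every $n\ge673$.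
\end{theorem}

By (ii), derived length $3$ is the smallest possible for a counterexample. Theorem~\ref{thm:counter} comes from a general construction, which transfers a group of units of a ring to a finitely generated solvable group. Rings are associative with $1\ne0$, and $\Lambda^\times$ is the group of units of $\Lambda$. Elements $h_1,\dots,h_d$ generate a group \emph{as a monoid} if every element is a product of the $h_i$, without inverses; the empty product is $1$.

\begin{theorem}\label{thm:embed}
Let $\Lambda$ be a ring and $H\le\Lambda^\times$ a group that is generated as a monoid by $h_1,\dots,h_d$ and spans $\Lambda$ additively. Then there are a solvable group $G=A\rtimes Q$, generated by $d+2$ elements, with $A$ abelian and $Q$ metabelian (so that $G$ has derived length at most $3$), and a faithful action of $H$ on $G$ by automorphisms that is trivial on $Q$, such that for all $h\in H$ and $n\ge1$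
\[
h\text{ is $n$-unipotent on }G\iff(h-1)^n=0\text{ in }\Lambda .
\]
\end{theorem}

The construction does not depend on $n$, and it shows that from derived length $3$ on, finite generation of $G$ never helps.

\begin{theorem}\label{thm:equiv}
For each fixed $n\ge1$ the following statements are equivalent.
\begin{enumerate}
\item[(1)] Groups of $n$-unipotent automorphisms of arbitrary solvable groups are locally nilpotent.
\item[(2)] Groups of $n$-unipotent automorphisms of finitely generated solvable groups of derived length at most $3$ are locally nilpotent.
\item[(3)] Groups of $n$-unipotent automorphisms of arbitrary abelian groups are locally nilpotent.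
\item[(4)] For every ring $\Lambda$, every group $H\le\Lambda^\times$ with $(h-1)^n=0$ for all $h\in H$ is locally nilpotent.
\end{enumerate}
These statements hold for $n\le2$ and fail for $n\ge673$.
\end{theorem}

The statement in the Question lies between (1) and (2), so it is equivalent to them. We do not determine for which $n$ with $3\le n\le672$ it holds.

Section~\ref{sec:rings} treats the ring statement (4) for small and for large $n$. Section~\ref{sec:idea} explains the idea behind Theorem~\ref{thm:embed}, which is proved in Section~\ref{sec:embed}. Theorems~\ref{thm:counter} and~\ref{thm:equiv} are proved in Sections~\ref{sec:counter} and~\ref{sec:equiv}.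

\section{Groups of unipotent units}\label{sec:rings}

For $n=1$ the condition $(h-1)^n=0$ forces $H=1$. For $n=2$, applying it to a product $hk$ already links the two factors strongly enough.

\begin{proposition}\label{prop:two}
Let $\Lambda$ be a ring and $H\le\Lambda^\times$ a group with $(h-1)^2=0$ for all $h\in H$. If $H$ is generated by $d$ elements, then $H$ is nilpotent of class at most $d$.
\end{proposition}

\begin{proof}
Let $h=1+x$ and $k=1+y$ be in $H$. Then $x^2=y^2=0$, and $hk-1=x+y+xy$ has square $0$. In the expansion of this square the terms $x^2$, $y^2$, $x\cdot xy$ and $xy\cdot y$ vanish, which leaves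
\begin{equation}\label{eq:square}
xy+yx+xyx+yxy+xyxy=0 .
\end{equation}
Multiplying \eqref{eq:square} on the left by $x$ gives $xyx+xyxy=0$. Multiplying this on the right by $y$ gives $xyxy=0$, and therefore $xyx=0$. Multiplying \eqref{eq:square} on the right by $y$ gives $yxy+xyxy=0$, and therefore $yxy=0$. Now \eqref{eq:square} reads $xy=-yx$.

Let $H=\langle h_1,\dots,h_d\rangle$ and $x_i=h_i-1$. For $r\ge1$ let $J_r$ be the additive span of the products of at least $r$ factors from $x_1,\dots,x_d$, so that $J_rJ_s\subseteq J_{r+s}$. In a product of $d+1$ or more factors some $x_i$ occurs twice; the two occurrences can be made adjacent at the cost of a sign, and $x_i^2=0$. Hence $J_{d+1}=0$. Since $h_i^{\pm1}=1\pm x_i$ and $1+J_1$ is closed under multiplication, $H\subseteq1+J_1$. If $g=1+a$ and $h=1+b$ lie in $H$, with $a\in J_r$ and $b\in J_1$, then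
\[
[g,h]=1+g^{-1}h^{-1}(gh-hg)=1+g^{-1}h^{-1}(ab-ba)\in1+J_{r+1}.
\]
By induction the $r$-th term of the lower central series of $H$ lies in $1+J_r$, and the $(d+1)$-st term is trivial.
\end{proof}

For large $n$ the ring statement fails, because in characteristic $p$ the condition $(h-1)^p=0$ says no more than $h^p=1$. We recall two facts. The \emph{free Burnside group} $B(m,k)$ is the quotient of the free group of rank $m$ by the subgroup generated by all $k$-th powers; it has $m$ generators and satisfies $b^k=1$ for all its elements. By Adian's theorem \cite{Adian}, $B(m,k)$ is infinite for $m\ge2$ and odd $k\ge665$. The second fact is elementary: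
\begin{equation}\label{eq:polycyclic}
\text{every finitely generated nilpotent group is polycyclic,}
\end{equation}
since its lower central factors are finitely generated abelian groups, and these have finite series with cyclic factors.

\begin{proposition}\label{prop:burnside}
Let $p\ge665$ be a prime, $B=B(2,p)$ and $\Lambda=\mathbb F_p[B]$. Then $B\le\Lambda^\times$ is an infinite $2$-generator group of exponent $p$ that is not nilpotent, and $(b-1)^p=0$ for all $b\in B$.
\end{proposition}

\begin{proof}
The group $B$ is infinite by Adian's theorem, and its exponent divides $p$, hence equals $p$. If $B$ were nilpotent, then by \eqref{eq:polycyclic} it would have a finite series with cyclic factors of exponent dividing $p$, and it would be finite. Finally, $b$ commutes with $1$, the prime $p$ is odd and divides $\binom ps$ for $0<s<p$, so $(b-1)^p=b^p-1=0$.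
\end{proof}

The last line is where the exponent has to be prime. The odd numbers $665=5\cdot7\cdot19$, $667=23\cdot29$, $669=3\cdot223$ and $671=11\cdot61$ are composite and $673$ is prime, which accounts for the bound $673$.

Right multiplication makes $B$ act faithfully on the additive group of $\mathbb F_p[B]$, and by \eqref{eq:abelian} it acts as a group of $p$-unipotent automorphisms. This is an example as in (iv): the additive group is an infinite-dimensional $\mathbb F_p$-vector space, so it is not finitely generated. The task is to place such an abelian group inside a finitely generated solvable group without losing the action.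

\section{Recording words by commuting operators}\label{sec:idea}

An abelian group $A$ that is not finitely generated can still be a normal subgroup of a finitely generated group: if $Q$ is a finitely generated group acting on $A$ and $A=\mathbb ZQ\,v$ is a cyclic $\mathbb ZQ$-module, then $A\rtimes Q$ is generated by $v$ and the generators of $Q$. An automorphism of $A$ extends to $A\rtimes Q$, trivially on $Q$, as soon as it commutes with $Q$. So, given $\Lambda$ and $H$ as in Theorem~\ref{thm:embed}, we look for a right $\Lambda$-module $A$, a solvable group $Q$ of $\Lambda$-linear automorphisms acting on the left, and $v\in A$ such that $A=\mathbb ZQ\,v$ and $v\lambda\neq0$ for $0\ne\lambda\in\Lambda$.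

Since $vh_i\in A=\mathbb ZQ\,v$, there must be elements $r_i\in\mathbb ZQ$ with $vh_i=r_iv$. Linearity gives $vh_ih_l=(r_iv)h_l=r_i(vh_l)=r_ir_lv$ and, by induction,
\[
v\,h_{i_0}h_{i_1}\cdots h_{i_{k-1}}=r_{i_0}r_{i_1}\cdots r_{i_{k-1}}\,v .
\]
This is the difficulty: words in the $h_i$ must be distinguished by the corresponding words in the $r_i$, although $H$ is arbitrary and $Q$ is solvable. If $Q$ is abelian, then $vh_ih_l=vh_lh_i$ and $H$ is abelian. If $Q$ is polycyclic, then (ii) applies to $A\rtimes Q$ and no counterexample can arise.

A metabelian group can do it. A word is determined by the set of pairs (position, letter), and a set can be stored by \emph{commuting} operators. Suppose that we have commuting operators $Y_{j,i}$, for $j\in\mathbb Z$ and $1\le i\le d$, and an invertible operator $t$ with $tY_{j,i}t^{-1}=Y_{j+1,i}$. Put $r_i=Y_{0,i}\,t$. Moving all the factors $t$ to the right by means of $t^sY_{0,i}=Y_{s,i}t^s$, we get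
\begin{equation}\label{eq:word}
v\,h_{i_0}h_{i_1}\cdots h_{i_{k-1}}=Y_{0,i_0}Y_{1,i_1}\cdots Y_{k-1,i_{k-1}}\,t^k\,v .
\end{equation}
To have $Y_{j,i}\in\mathbb ZQ$ we require $Y_{j,i}^2=0$; then $1+Y_{j,i}$ is invertible, these elements generate an abelian group normalized by $t$, and together with $t$ they generate a metabelian group with the $d+1$ generators $t$ and $1+Y_{0,i}$.

These requirements have a consequence that shapes the definition of $A$. Apply $Y_{k-1,i_{k-1}}$ to \eqref{eq:word}. The right side becomes $0$, and the left side is $(Y_{k-1,i_{k-1}}v)$ times a unit of $\Lambda$. Hence $Y_{j,i}v=0$ for all $j\ge0$ and, conjugating by $t^m$, we obtain $Y_{j,i}t^mv=0$ for all $j\ge m$: the vector $t^mv$ accepts letters only in positions to the left of $m$.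

\begin{example}\label{ex:s3}
The smallest nonabelian case is $H=S_3$, generated as a monoid by two transpositions $h_1,h_2$, with $\Lambda=\mathbb ZH$. For words of length $2$ formula \eqref{eq:word} reads
\[
vh_1h_2=Y_{0,1}Y_{1,2}\,t^2v,\qquad vh_2h_1=Y_{0,2}Y_{1,1}\,t^2v,\qquad v=vh_1h_1=Y_{0,1}Y_{1,1}\,t^2v .
\]
The right sides of the first two equations involve different operators, so the commutativity of the $Y_{j,i}$ does not force $h_1h_2=h_2h_1$. The third equation shows that a relation of $H$ becomes a relation in the module, and it has to be compatible with $Y_{j,i}v=0$ for $j\ge0$. Apply $Y_{j,i}$ to its right side. For $j\ge2$ the result is $0$ because $Y_{j,i}t^2v=0$. For $(j,i)=(0,1)$ or $(1,1)$ it is $0$ because the squares vanish. For $(j,i)=(0,2)$ or $(1,2)$ we need $Y_{j,2}Y_{j,1}$ to kill a vector, and the simplest way to arrange this is the rule $Y_{j,i}Y_{j,l}=0$ for all $i,l$: a position holds at most one letter.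
\end{example}

We now take these rules as the definition. What remains to be proved is that they are consistent with $vh_i=Y_{0,i}tv$ and that the module does not collapse.

\section{Proof of the embedding theorem}\label{sec:embed}

Let $\Lambda$, $H$ and $h_1,\dots,h_d$ be as in Theorem~\ref{thm:embed}. We first build a free module on which the operators are defined by evident combinatorial rules, and then impose the relation $vh_i=Y_{0,i}tv$ together with its translates.

\subsection*{Configurations and operators}
A \emph{configuration} is a pair $(\nu,m)$, where $m\in\mathbb Z$ and $\nu$ is a function from a finite set $\operatorname{supp}\nu\subseteq\{j\in\mathbb Z:j<m\}$ to $\{1,\dots,d\}$. We regard $\nu$ as a finite set of pairs (position, letter), and we picture $(\nu,m)$ as a tape with a marker at $m$ and finitely many letters to the left of it (Figure~\ref{fig:tape}). A position $j$ is \emph{free} in $(\nu,m)$ if $j<m$ and $j\notin\operatorname{supp}\nu$. For $s\in\mathbb Z$ let $\nu+s=\{(j+s,i):(j,i)\in\nu\}$.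

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.7]
\fill[gray!30] (4,2) rectangle (6,3);
\fill[gray!30] (5,0) rectangle (6,1);
\draw (0,2) grid (6,3);
\draw (0,0) grid (6,1);
\draw[very thick] (4,1.8) -- (4,3.2);
\draw[very thick] (5,-0.2) -- (5,1.2);
\node at (0.5,3.5) {\scriptsize $-3$}; \node at (1.5,3.5) {\scriptsize $-2$};
\node at (2.5,3.5) {\scriptsize $-1$}; \node at (3.5,3.5) {\scriptsize $0$};
\node at (4.5,3.5) {\scriptsize $1$}; \node at (5.5,3.5) {\scriptsize $2$};
\node at (1.5,2.5) {$1$}; \node at (3.5,2.5) {$2$};
\node at (1.5,0.5) {$1$}; \node at (3.5,0.5) {$2$}; \node at (4.5,0.5) {$i$};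
\node[right] at (6.3,2.5) {$(\nu,1)$};
\node[right] at (6.3,0.5) {$(\nu\cup\{(1,i)\},2)$};
\end{tikzpicture}
\caption{Two configurations, with $\nu=\{(-2,1),(0,2)\}$. The thick line is the marker $m$; the shaded positions $j\ge m$ carry no letters. In the module $A$, multiplying the vector of the upper configuration on the right by $h_i$ gives the vector of the lower one: the letter $i$ is written at the marker and the marker moves one step to the right.}
\label{fig:tape}
\end{figure}

Let $F$ be the free right $\Lambda$-module with basis $f(\nu,m)$ indexed by the configurations. Define $\Lambda$-linear maps $t$ and $Y_{j,i}$ ($j\in\mathbb Z$, $1\le i\le d$) on $F$, written on the left, by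
\[
t\,f(\nu,m)=f(\nu+1,m+1),\qquad
Y_{j,i}\,f(\nu,m)=\begin{cases}f(\nu\cup\{(j,i)\},m)&\text{if $j$ is free in }(\nu,m),\\ 0&\text{otherwise.}\end{cases}
\]
The map $t$ permutes the basis, so it is invertible.

\begin{lemma}\label{lem:ops}
For all $j,k\in\mathbb Z$ and $1\le i,l\le d$, and every configuration $(\nu,m)$,
\begin{enumerate}
\item[(a)] $Y_{j,i}Y_{j,l}=0$, and in particular $Y_{j,i}^2=0$;
\item[(b)] $Y_{j,i}Y_{k,l}=Y_{k,l}Y_{j,i}$;
\item[(c)] $tY_{j,i}t^{-1}=Y_{j+1,i}$;
\item[(d)] $f(\nu,m)=\bigl(\prod_{(j,i)\in\nu}Y_{j,i}\bigr)\,t^mf(\varnothing,0)$.
\end{enumerate}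
\end{lemma}

\begin{proof}
It suffices to evaluate on basis vectors. (a) The vector $Y_{j,l}f(\nu,m)$ is $0$ or a basis vector in whose configuration $j$ is not free. (b) For $j=k$ both products are $0$ by (a). For $j\ne k$, writing a letter at one of the positions does not change whether the other is free, so both products send $f(\nu,m)$ to $f(\nu\cup\{(j,i),(k,l)\},m)$ if $j$ and $k$ are free in $(\nu,m)$, and to $0$ otherwise. (c) The position $j$ is free in $(\nu-1,m-1)$ if and only if $j+1$ is free in $(\nu,m)$. In that case $tY_{j,i}t^{-1}f(\nu,m)=tf((\nu-1)\cup\{(j,i)\},m-1)=f(\nu\cup\{(j+1,i)\},m)$, and otherwise both sides of (c) give $0$. (d) We have $t^mf(\varnothing,0)=f(\varnothing,m)$, and the positions in $\operatorname{supp}\nu$ are distinct and less than $m$, so each is free when its letter is written.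
\end{proof}

\subsection*{The module $A$}
In $F$ the operators are unrelated to the $h_i$. The relation we want is $f(\varnothing,0)h_i=Y_{0,i}tf(\varnothing,0)=f(\{(0,i)\},1)$, and it must be closed under the operators. For a configuration $(\nu,m)$ and $1\le l\le d$ put
\[
\rho(\nu,m,l)=f(\nu\cup\{(m,l)\},\,m+1)-f(\nu,m)\,h_l ,
\]
let $N$ be the $\Lambda$-submodule of $F$ generated by all these elements, and let $A=F/N$.

\begin{lemma}\label{lem:invariant}
The submodule $N$ is mapped into itself by $t$, $t^{-1}$ and all $Y_{j,i}$.
\end{lemma}

\begin{proof}
The maps are $\Lambda$-linear, so it suffices to apply them to the generators. First, $t^{\pm1}\rho(\nu,m,l)=\rho(\nu\pm1,m\pm1,l)$. Now consider $Y_{j,i}\rho(\nu,m,l)$, and call $(\nu\cup\{(m,l)\},m+1)$ and $(\nu,m)$ the first and the second configuration. If $j$ is free in the second, then $j<m$, so $j$ is free in the first as well, and $Y_{j,i}\rho(\nu,m,l)=\rho(\nu\cup\{(j,i)\},m,l)$. Otherwise $j\in\operatorname{supp}\nu$, or $j=m$, or $j\ge m+1$. In the first two cases $j$ carries a letter in the first configuration, and in the third case it is not to the left of the marker $m+1$. So $j$ is free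 in neither configuration, and $Y_{j,i}\rho(\nu,m,l)=0$.
\end{proof}

The case $j=m$ is where the two rules found in Section~\ref{sec:idea} work together: one term dies because position $m$ is occupied, the other because it is not to the left of the marker.

By Lemma~\ref{lem:invariant}, $t$, $t^{-1}$ and $Y_{j,i}$ induce $\Lambda$-linear maps on $A$, denoted by the same letters, and the identities of Lemma~\ref{lem:ops} hold for them. Let $e(\nu,m)$ be the image of $f(\nu,m)$ in $A$, and $v=e(\varnothing,0)$. The relation $\rho(\varnothing,0,i)\in N$ says
\begin{equation}\label{eq:key}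
vh_i=e(\{(0,i)\},1)=Y_{0,i}\,t\,v\qquad(1\le i\le d).
\end{equation}
To see that $A$ has not collapsed, we read the word back from the tape, as \eqref{eq:word} suggests.

\begin{lemma}\label{lem:free}
There is a $\Lambda$-linear map $\pi\colon A\to\Lambda$ with $\pi(v)=1$. Hence $v\lambda=0$ implies $\lambda=0$ for $\lambda\in\Lambda$.
\end{lemma}

\begin{proof}
Call $(\nu,m)$ \emph{full} if $m\ge0$ and $\operatorname{supp}\nu=\{0,1,\dots,m-1\}$. Define $\pi\colon F\to\Lambda$ on the basis by $\pi f(\nu,m)=h_{\nu(0)}h_{\nu(1)}\cdots h_{\nu(m-1)}$ if $(\nu,m)$ is full and $\pi f(\nu,m)=0$ otherwise. Then $\pi f(\varnothing,0)=1$, the empty product. If $(\nu,m)$ is full, then so is $(\nu\cup\{(m,l)\},m+1)$, its word is that of $(\nu,m)$ followed by $h_l$, and $\pi\rho(\nu,m,l)=0$. Conversely, if $(\nu\cup\{(m,l)\},m+1)$ is full, then $m$ lies in its support, so $m\ge0$, and removing $m$ gives $\operatorname{supp}\nu=\{0,\dots,m-1\}$; thus $(\nu,m)$ is full. So if $(\nu,m)$ is not full, both terms of $\rho(\nu,m,l)$ are sent to $0$. Therefore $\pi(N)=0$ and $\pi$ induces a map on $A$. Finally $\pi(v\lambda)=\lambda$.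
\end{proof}

In Example~\ref{ex:s3}, $\pi$ takes the values $h_1h_2$ and $h_2h_1$ on $Y_{0,1}Y_{1,2}t^2v$ and $Y_{0,2}Y_{1,1}t^2v$, so these two vectors are indeed different.

\subsection*{The groups $Q$ and $G$}
Let $u_{j,i}=1+Y_{j,i}$, a $\Lambda$-linear automorphism of $A$ with inverse $1-Y_{j,i}$ by Lemma~\ref{lem:ops}(a). Inside the group of $\Lambda$-linear automorphisms of $A$ put
\[
E=\langle u_{j,i}:j\in\mathbb Z,\ 1\le i\le d\rangle,\qquad Q=\langle t,u_{0,1},\dots,u_{0,d}\rangle .
\]
The group $E$ is abelian by Lemma~\ref{lem:ops}(b). By Lemma~\ref{lem:ops}(c), $u_{j,i}=t^ju_{0,i}t^{-j}$, so $E\le Q$ and $t$ normalizes $E$. Hence $E\lhd Q=E\langle t\rangle$ with $Q/E$ cyclic, and $Q$ is metabelian. Let $G=A\rtimes Q$, where $qaq^{-1}=q(a)$ for $q\in Q$, $a\in A$. Since $Q^{(2)}=1$, we have $G^{(2)}\le A$ and $G^{(3)}=1$.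

\begin{lemma}\label{lem:cyclic}
We have $A=\mathbb ZQ\,v$, and $G$ is generated by $v,t,u_{0,1},\dots,u_{0,d}$.
\end{lemma}

\begin{proof}
Let $C=\mathbb ZQ\,v$, the additive span of the vectors $q(v)$, $q\in Q$. It is mapped into itself by $Q$ and hence by $Y_{j,i}=u_{j,i}-1$. By Lemma~\ref{lem:ops}(d), all $e(\nu,m)$ lie in $C$. These vectors generate $A$ as a $\Lambda$-module, so it remains to show that $C$ is a $\Lambda$-submodule. By \eqref{eq:key}, $vh_i\in C$, and linearity gives $q(v)h_i=q(vh_i)\in C$; so $Ch_i\subseteq C$. As the $h_i$ generate $H$ as a monoid, $Ch\subseteq C$ for all $h\in H$, and as $H$ spans $\Lambda$ additively, $C\Lambda\subseteq C$. Thus $C=A$. The subgroup of $G$ generated by $v,t,u_{0,1},\dots,u_{0,d}$ contains $Q$ and the conjugates $qvq^{-1}=q(v)$, which generate $A$.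
\end{proof}

\begin{remark}
The two hypotheses of Theorem~\ref{thm:embed} on generation and spanning are used only in Lemma~\ref{lem:cyclic}, which fails without either. If $\Lambda=\mathbb R$ and $H=1$, then $A\supseteq v\Lambda$ is uncountable by Lemma~\ref{lem:free}, so $G$ is not finitely generated. If $\Lambda=\mathbb Z[h,h^{-1}]$, $H=\langle h\rangle$, $d=1$ and $h_1=h$, then the additive span of the $e(\nu,m)$ is $Q$-invariant and contains $v$, and $\pi$ maps it into $\mathbb Z[h]$; so $vh^{-1}\notin\mathbb ZQ\,v$. In general one repairs the second defect by adding the inverses to the list of generators.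
\end{remark}

\subsection*{The action of $H$}
Every element of $G$ is uniquely of the form $qa$ with $q\in Q$, $a\in A$, and
\[
(qa)(q'a')=qq'\cdot(q'^{-1}aq')\,a'=qq'\bigl(q'^{-1}(a)+a'\bigr).
\]
For $h\in H$ define $(qa)^h=q(ah)$, where $ah$ is the product in the module $A$. Since $q'^{-1}(ah)+a'h=(q'^{-1}(a)+a')h$, this map is an endomorphism of $G$. Moreover $((qa)^h)^k=(qa)^{hk}$ and $(qa)^1=qa$, so we have a right action of $H$ by automorphisms, trivial on $Q$. It is faithful: if $h$ acts trivially, then $v(h-1)=0$, and $h=1$ by Lemma~\ref{lem:free}. Next,
\[
[qa,h]=(qa)^{-1}\,q(ah)=-a+ah=a(h-1)\in A ,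
\]
and applying this formula repeatedly, with $q=1$ from the second step on, gives
\[
[qa,{}_n\,h]=a(h-1)^n\qquad(n\ge1).
\]
If $(h-1)^n=0$, then $h$ is $n$-unipotent on $G$. Conversely, if $h$ is $n$-unipotent, then $v(h-1)^n=0$, and $(h-1)^n=0$ by Lemma~\ref{lem:free}. Together with Lemma~\ref{lem:cyclic} this proves Theorem~\ref{thm:embed}. \qed

\section{The counterexample}\label{sec:counter}

\begin{proof}[Proof of Theorem~\ref{thm:counter}]
Let $B=B(2,p)$ and $\Lambda=\mathbb F_p[B]$ be as in Proposition~\ref{prop:burnside}. The group $B$ spans $\Lambda$ additively, because the additive group of $\mathbb F_p$ is generated by $1$. Two group generators $h_1,h_2$ of $B$ generate it as a monoid, because $h_i^{-1}=h_i^{p-1}$. Theorem~\ref{thm:embed} with $d=2$ gives a $4$-generator solvable group $G=A\rtimes Q$ of derived length at most $3$ on which $B$ acts faithfully. Let $H\le\mathrm{Aut}(G)$ be the image of $B$. By Proposition~\ref{prop:burnside} and the equivalence in Theorem~\ref{thm:embed}, $H\cong B$ is an infinite $2$-generator group of exponent $p$, all its elements are $p$-unipotent, and it is not nilpotent. Being finitely generated, it is not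 locally nilpotent.

It remains to see that $G^{(2)}\ne1$. We use the notation of Section~\ref{sec:embed} and the identity $qaq^{-1}a^{-1}=q(a)-a$ for $q\in Q$, $a\in A$; the left side is the commutator $[q^{-1},a^{-1}]$. With $q=u_{0,1}$ and $a=tv$ we get $Y_{0,1}tv=vh_1\in G^{(1)}$ by \eqref{eq:key}. As $G^{(1)}$ is normal, it contains $\mathbb ZQ(vh_1)=(\mathbb ZQ\,v)h_1=Ah_1=A$. The element $w=tu_{0,1}t^{-1}u_{0,1}^{-1}=u_{1,1}u_{0,1}^{-1}$ also lies in $G^{(1)}$, so $w(tv)-tv\in G^{(2)}$. Now
\[
w-1=(1+Y_{1,1})(1-Y_{0,1})-1=Y_{1,1}-Y_{0,1}-Y_{0,1}Y_{1,1},
\]
and $Y_{1,1}tv=Y_{1,1}e(\varnothing,1)=0$ since position $1$ is not free in $(\varnothing,1)$. Hence $w(tv)-tv=-Y_{0,1}tv=-vh_1$, which is nonzero by Lemma~\ref{lem:free}. So the derived length is exactly $3$.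

For $p=673$ and any $n\ge673$, the group $H$ is a group of $n$-unipotent automorphisms of $G$, which gives the last assertion.
\end{proof}

\begin{remark}
For primes $p>10^{75}$ one may replace $B(2,p)$ by a Tarski monster of exponent $p$, an infinite $2$-generator group $T$ all of whose proper nontrivial subgroups have order $p$ \cite{Olshanskii}. Such a group is not cyclic, so every element $g\neq1$ has order $p$. It is simple: a proper nontrivial normal subgroup $Z$ has order $p$, its centralizer has finite index and is therefore all of $T$, and then $\langle Z,g\rangle$ with $g\notin Z$ is a proper subgroup of order $p^2$, which is impossible. The proof above then produces an infinite simple group of $p$-unipotent automorphisms of a finitely generated solvable group of derived length $3$.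
\end{remark}

\section{From abelian groups to solvable groups}\label{sec:equiv}

The main step left in Theorem~\ref{thm:equiv} is (3)$\Rightarrow$(1). A group $H$ of automorphisms of a solvable group $G$ acts on each derived factor $G^{(j)}/G^{(j+1)}$, and (3) makes the images nilpotent when $H$ is finitely generated. This alone is not enough: the inner automorphism group of $S_3$ is isomorphic to $S_3$ and has abelian images on both derived factors, but it is not nilpotent. We need a property that implies nilpotency and passes from the factors to $G$.

A group $H\le\mathrm{Aut}(G)$ \emph{stabilizes} the chain of subgroups $G=G_0\ge G_1\ge\dots\ge G_m=1$ of length $m$ if $[g,h]\in G_s$ for all $g\in G_{s-1}$, $h\in H$ and $1\le s\le m$. By a theorem of P.~Hall \cite{Hall}, a group of automorphisms that stabilizes a finite chain of subgroups is nilpotent. On an abelian group, unipotence lets us go in the opposite direction.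

\begin{lemma}\label{lem:chain}
Let $M$ be an abelian group and $K\le\mathrm{Aut}(M)$ a finitely generated nilpotent group of $n$-unipotent automorphisms. Then $K$ stabilizes a finite chain of subgroups of $M$.
\end{lemma}

\begin{proof}
By \eqref{eq:polycyclic} there is a series $1=K_0\lhd K_1\lhd\dots\lhd K_r=K$ with $K_i=\langle K_{i-1},a_i\rangle$. Regard $M$ as a right $\mathbb ZK$-module. We show by induction on $i$ that $K_i$ stabilizes a finite chain. The trivial group stabilizes $M\ge0$.

Suppose that $K_{i-1}$ stabilizes $M=M_0\ge\dots\ge M_m=0$, and write $a=a_i$. This chain need not be invariant under $a$, so we replace it by a canonical one. Let $I$ be the augmentation ideal of $\mathbb ZK_{i-1}$, the additive span of the elements $k-1$ with $k\in K_{i-1}$. By \eqref{eq:abelian}, $M_{s-1}I\subseteq M_s$, hence $MI^s\subseteq M_s$ and $MI^m=0$. Since $K_{i-1}\lhd K_i$, every $b\in K_i$ satisfies $b^{-1}Ib=I$, so that $MI^sb=MbI^s=MI^s$. Thus $M\ge MI\ge\dots\ge MI^m=0$ is a chain of $K_i$-invariant subgroups.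

Let $L=MI^{s-1}/MI^s$ be one of its factors. The group $K_{i-1}$ acts trivially on $L$, so every element of $K_i$ acts on $L$ as a power of $a$. The subgroups $L(a-1)^c$, $0\le c\le n$, are invariant under $a^{\pm1}$, since $a^{\pm1}$ commutes with $a-1$; the automorphism $a$, and with it every power of $a$, acts trivially on $L(a-1)^c/L(a-1)^{c+1}$; and $L(a-1)^n=0$ because $(a-1)^n=0$ on $M$ by \eqref{eq:abelian}. Taking preimages in $MI^{s-1}$ for $s=1,\dots,m$ refines the chain to one of length $mn$ that is stabilized by $K_i$.
\end{proof}

Nilpotency and finite generation of $K$ enter the proof only through the finite series with cyclic factors, which lets us add one automorphism at a time.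

\begin{proof}[Proof of Theorem~\ref{thm:equiv}]
A subgroup of a group of $n$-unipotent automorphisms is again such a group, and likewise for the groups in (4). So in each statement it suffices to show that finitely generated groups $H$ are nilpotent.

(1)$\Rightarrow$(2). Statement (2) is a special case of (1).

(2)$\Rightarrow$(4). Let $H\le\Lambda^\times$ be finitely generated with $(h-1)^n=0$ for all $h\in H$. The additive span $\Lambda_0$ of $H$ is closed under multiplication and contains $1$, so it is a subring, and $H\le\Lambda_0^\times$ because $H$ contains the inverses of its elements. A finite generating set together with the inverses generates $H$ as a monoid. By Theorem~\ref{thm:embed} applied to $\Lambda_0$, the group $H$ is isomorphic to a group of $n$-unipotent automorphisms of a finitely generated solvable group of derived length at most $3$. By (2) it is nilpotent.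

(4)$\Rightarrow$(3). Let $M$ be abelian and $H\le\mathrm{Aut}(M)$ a group of $n$-unipotent automorphisms. If $M=0$ then $H=1$. Otherwise $\mathrm{End}(M)$ is a ring with $1\ne0$ and unit group $\mathrm{Aut}(M)$, and $(h-1)^n=0$ for $h\in H$ by \eqref{eq:abelian}, so (4) applies.

(3)$\Rightarrow$(1). Let $G$ be solvable of derived length $\ell$ and $H\le\mathrm{Aut}(G)$ a finitely generated group of $n$-unipotent automorphisms. Fix $j<\ell$. The subgroups $G^{(j)}$ and $G^{(j+1)}$ are characteristic, so $H$ acts on the abelian group $M=G^{(j)}/G^{(j+1)}$. The image $K$ of $H$ in $\mathrm{Aut}(M)$ is a finitely generated group of $n$-unipotent automorphisms, hence nilpotent by (3). By Lemma~\ref{lem:chain} it stabilizes a chain $M=M_0\ge\dots\ge M_m=0$. Let $G^{(j)}=P_0\ge\dots\ge P_m=G^{(j+1)}$ be the preimages. For $g\in P_{s-1}$ and $h\in H$ the image of $[g,h]$ in $M$ is the commutator of the images of $g$ and $h$, which lies in $M_s$; so $[g,h]\in P_s$. Joining these chains for $j=0,\dots,\ell-1$ gives a finite chain from $G$ to $1$ stabilized by $H$, and $H$ is nilpotent by Hall's theorem.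

For $n\le2$ the condition $(h-1)^n=0$ implies $(h-1)^2=0$, so (4) holds by Proposition~\ref{prop:two}. For $n\ge673$ statement (2) fails by Theorem~\ref{thm:counter} with $p=673$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Adian}
S.~I.~Adian, \emph{The Burnside Problem and Identities in Groups}, Springer, 1979.

\bibitem{Hall}
P.~Hall, \emph{Some sufficient conditions for a group to be nilpotent}, Illinois J. Math. \textbf{2} (1958).

\bibitem{Olshanskii}
A.~Yu.~Ol'shanskii, \emph{Geometry of Defining Relations in Groups}, Kluwer, 1991.

\bibitem{SRUA}
\emph{Some Remarks On Unipotent Automorphisms}, \texttt{https://people.bath.ac.uk/gt223/paper51.pdf}.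

\end{thebibliography}
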